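# Circle actions of type $t$ on complex $N$-Spin manifolds and the kernels of the elliptic genera of level $n$

## 1. Circle actions of type $t$, and the case $\gcd(t,N)=1$

A complex manifold whose first Chern class is divisible by $N$ may carry a circle action. The action can be compatible with this divisibility or fail to be so, and the failure is measured by a residue class $t$ modulo $N$, the *type*. If $t\not\equiv0$, certain elliptic genera of the manifold vanish. Are these the only restrictions, up to rational cobordism, on the ideal generated by manifolds with an action of type $t$? The setting follows Höhn's 1991 thesis. The affirmative answer is a conjecture of Höhn, and the source of the problem is Muhammad Naeem Ahmad's *Cobordism Theory of Semifree Circle Actions on Complex $N$-Spin Manifolds*.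

We first treat types prime to $N$, where projective bundles suffice. Then we see what changes when $\gcd(t,N)\ge2$.

**Conventions.** Let $\Omega=\Omega^U_*\otimes\mathbb Q$, graded by complex dimension. A *$U$-structure* on a manifold $W$ is a complex vector bundle $E$ with an isomorphism $TW\oplus\mathbb R^k\cong E$ of real bundles ($k$ even if $\dim W$ is even). It orients $W$, and the Chern roots of $W$ are those of $E$. The opposite $-W$ is obtained by conjugating one trivial complex summand of $E$ (added first if necessary), so $\det E$ does not change. On an $S^1$-manifold, an *equivariant* $U$-structure is a complex $S^1$-bundle $E$ with an isomorphism $TW\oplus\mathbb R^k\cong E$ of real $S^1$-bundles, with trivial action on $\mathbb R^k$. We write $\chi_w$ for the trivial line bundle with action of weight $w$.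

**Definition ($N$-manifold).** For $N\ge2$, an $N$-manifold (complex $N$-Spin manifold) is a closed $U$-manifold $X$ with $c_1(X)\equiv0\pmod N$, together with a complex line bundle $\xi$ and an isomorphism $\xi^{\otimes N}\cong\det E$. Their bordism ring is $\Omega^{U,N}_*$.

**Definition (type).** Let $S^1$ act effectively on a connected $N$-manifold, with an equivariant $U$-structure. The action lifts to $\xi$, and it has type $t$ if $\det E\cong\xi^N\otimes\chi_t$ as $S^1$-bundles. Another lift to $\xi$ changes $t$ by a multiple of $N$, so $t$ is a class modulo $N$. Comparing weights over a fixed point shows that the sum of the rotation numbers there is $\equiv t\pmod N$.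

**Example.** On $\mathbb{CP}^{N-1}=\mathbb P(\mathbb C^N)$ (lines), let $S^1$ act with weights $w_1,\dots,w_N$ on $\mathbb C^N$. The Euler sequence gives $T\oplus\mathbb C\cong\bigoplus_i\mathcal O(1)\otimes\chi_{w_i}$. So $\det E=\mathcal O(1)^N\otimes\chi_{\sum w_i}$, and with $\xi=\mathcal O(1)$ the type is $\sum w_i$. At the $i$-th coordinate line the rotation numbers are $w_j-w_i$, with sum $\sum_jw_j-Nw_i\equiv\sum_j w_j$. For $N=2$ and weights $(1,0)$ this is the rotating sphere, of type $1$.

Let $I^{N,t}_*\subset\Omega^{U,N}_*\otimes\mathbb Q$ be the ideal generated by the classes of connected $N$-manifolds admitting an effective circle action of type $t$. Reversing the circle gives $I^{N,t}=I^{N,-t}$, so the sign convention for the type does not matter.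

**Rationally, the $N$-structure is invisible: $\Omega^{U,N}_*\otimes\mathbb Q=\Omega$.** The classifying space of $N$-structures is the homotopy pullback of $\det:BU\to BU(1)$ along the $N$-th power map of $BU(1)$. It maps to the simply connected space $BU$ with fibre $K(\mathbb Z/N,1)$, which has the rational homology of a point; so the map is a rational homology equivalence. By the Thom isomorphism the Thom spectra have the same rational homology, which for spectra is the same as rational homotopy. In particular every homogeneous element of $\Omega$ is a positive rational multiple of the class of a closed $N$-manifold.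

**Genera.** Ring homomorphisms from $\Omega$ to a $\mathbb Q$-algebra $A$ correspond to characteristic power series in $1+xA[[x]]$ (Hirzebruch). Let $Q(x)=x\,\mathsf h(x)\in\Omega[[x]]$ be the series of the identity of $\Omega$, so that
$$[X]=\int_X\prod_iQ(x_i)\qquad(x_i\text{ the Chern roots of }X). \tag{1}$$
By (1) the coefficients of $Q$ generate $\Omega$. A genus with series $xh_\varphi(x)$ sends $\mathsf h$ to $h_\varphi$ coefficientwise, and its image is the $\mathbb Q$-algebra generated by the coefficients of $xh_\varphi(x)$.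

**Definition (elliptic genus of level $n\ge2$).** For $\tau\in\mathbb H$ let $L_\tau=\mathbb Z\tau+\mathbb Z$, and let $\alpha$ be a point of exact order $n$ in $\mathbb C/L_\tau$, say $\alpha=1/n$. Let $f_\tau(x)=x+O(x^2)$ be the function such that $f_\tau^{\,n}$ is elliptic for $L_\tau$ with divisor $n[0]-n[\alpha]$. The genus with series $x/f_\tau(x)$ gives for each $[X]$ a function $\varphi_n([X])(\tau)$ (a modular form for $\Gamma_1(n)$), and $\ker\varphi_n$ is the set of classes for which this function vanishes identically in $\tau$.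

**The inclusion that is given.** Hirzebruch proved that $\varphi_N(X)=0$ if $X$ is an $N$-manifold with an action of type $t\not\equiv0\pmod N$. If $n\mid N$, an $N$-manifold is an $n$-manifold (use $\xi^{N/n}$), and type $t$ modulo $N$ becomes type $t$ modulo $n$. Hence for $t\not\equiv0\pmod N$
$$I^{N,t}_*\subset\bigcap_{n\mid N,\;n\nmid t}\ker\varphi_n. \tag{2}$$
We use (2) as known. The question is whether (2) is an equality for all $N\ge 2$ and $t\not\equiv0 \pmod N$. If $\gcd(t,N)=1$, the condition $n\nmid t$ just says $n>1$, and the statement is the following.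

**Theorem 1.** If $\gcd(t,N)=1$, then $I^{N,t}_*=\bigcap_{n\mid N,\,n>1}\ker\varphi_n$.

Sections 2–5 prove it: we replace $\Omega$ by a polynomial ring in four variables through which all $\varphi_n$ factor, produce two elements of the image of $I^{N,t}$ with projective bundles, and show by algebra that these two generate the intersection.

## 2. The universal complex elliptic genus

**Weierstrass functions.** For a lattice $\Lambda$ let $\sigma,\ \zeta=\sigma'/\sigma,\ \wp=-\zeta'$ be as usual. For $\lambda\in\Lambda$ we have $\zeta(u+\lambda)=\zeta(u)+\eta(\lambda)$ and $\sigma(u+\lambda)=\pm e^{\eta(\lambda)(u+\lambda/2)}\sigma(u)$. Legendre's relation says $\eta(\omega)\lambda-\eta(\lambda)\omega\in2\pi i\mathbb Z$ for $\omega,\lambda\in\Lambda$. The addition theorems give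
$$\zeta(u-z)-\zeta(u)+\zeta(z)=\tfrac12\tfrac{\wp'(u)+\wp'(z)}{\wp(u)-\wp(z)},\qquad \Big(\tfrac12\tfrac{\wp'(u)+\wp'(z)}{\wp(u)-\wp(z)}\Big)^2=\wp(u)+\wp(z)+\wp(u-z).$$
The expansion $\wp=u^{-2}+\frac{g_2}{20}u^2+\frac{g_3}{28}u^4+\cdots$ has coefficients in $\mathbb Q[g_2,g_3]$.

**The ring $R$.** Let $R_0=\mathbb Q[B,C,D]$ and $R=R_0[k]$, with degrees $|k|,|B|,|C|,|D|=1,2,3,4$. Put $g_2=D$ and $g_3=4B^3-DB-C^2$, so that $\wp(u)\in u^{-2}R_0[[u]]$. Define $\Phi\in u^{-1}+R_0[[u]]$ and $h$ by
$$\frac{\Phi'}{\Phi}=\frac12\,\frac{\wp'(u)+C}{\wp(u)-B},\qquad h=e^{ku}\Phi .$$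
Multiplying $\frac12(\wp'+C)=-u^{-3}+\frac C2+\frac D{20}u+\cdots$ by $(\wp-B)^{-1}=u^2\big(1+Bu^2+(B^2-\frac D{20})u^4+\cdots\big)$ gives $\Phi'/\Phi=-\frac1u-Bu+\frac C2u^2+(\frac D{10}-B^2)u^3+\cdots$. So $\Phi$ exists, and
$$\log(uh)=ku-\tfrac B2u^2+\tfrac C6u^3+\big(\tfrac D{40}-\tfrac{B^2}4\big)u^4+\cdots. \tag{3}$$
An element of $R((u))$ has *weight* $w$ if its $u^j$-coefficient is homogeneous of degree $w+j$. Thus $h$ has weight $1$, $\wp$ has weight $2$, and $\partial=d/du$ raises the weight by $1$.

By (3) the coefficients of $uh$ generate $R$. So the genus $\varphi_{ell}:\Omega\to R$ with series $xh(x)$ is graded and **surjective**. We call it the universal complex elliptic genus.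

**Complex points.** For a lattice $\Lambda$ and $z\notin\Lambda$ specialize $B=\wp(z)$, $C=\wp'(z)$, $D=g_2(\Lambda)$. Then $g_3=4B^3-DB-C^2$ becomes $g_3(\Lambda)$, and the first addition theorem gives
$$\Phi(u)=e^{\zeta(z)u}\,\frac{\sigma(z-u)}{\sigma(z)\sigma(u)} .$$
Every $(k,B,C,D)\in\mathbb C^4$ with $g_2^3\ne27g_3^2$ arises in this way: take the lattice with these $g_2,g_3$ and the point $(B,C)$ of its curve. These points are Zariski dense, so identities in $R$ may be checked at them. Also:

*If $0\ne\rho\in R_0$, there is a lattice $\Lambda$ for which $\rho|_\Lambda(z):=\rho(\wp(z),\wp'(z),g_2(\Lambda))$ is not identically zero in $z$.* $\quad(4)$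

From the formula for $\sigma(u+\lambda)$ we read off
$$h(u+\lambda)=\chi(\lambda)h(u),\qquad\chi(\lambda)=\exp\big((k+\zeta(z))\lambda-\eta(\lambda)z\big)\qquad(\lambda\in\Lambda), \tag{5}$$
so $h$ has *multiplier* $\chi$, and its poles lie in $\Lambda$. Since $\chi$ is a character, $h(-u)$ has multiplier $\chi^{-1}$. Next, $(\Phi'/\Phi)'=\wp(u)-\wp(u-z)$, and with the second addition theorem
$$\Phi''/\Phi=(\Phi'/\Phi)'+(\Phi'/\Phi)^2=2\wp(u)+\wp(z).$$
So $\Phi''=(2\wp+B)\Phi$, formally over $R_0$ by density. Substituting $\Phi=e^{-ku}h$,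
$$\wp h=\tfrac12\big(h''-2kh'+(k^2-B)h\big). \tag{6}$$

**Definition ($n$-point).** Let $z$ have exact order $n\ge2$ in $\mathbb C/\Lambda$, and put $k_z=\eta(nz)/n-\zeta(z)$. This depends only on $z$ modulo $\Lambda$, because $\eta(nz+n\lambda)/n$ and $\zeta(z+\lambda)$ both grow by $\eta(\lambda)$. The point $(k_z,\wp(z),\wp'(z),g_2(\Lambda))$ is called an $n$-point.

For $k=k_z$ we get $\chi(\lambda)^n=\exp(\eta(nz)\lambda-\eta(\lambda)nz)=1$ by Legendre. (If also $\chi^n=1$ for $k'$, then $n(k_z-k')\lambda\in2\pi i\mathbb Z$ for all $\lambda\in\Lambda$. Since $\Lambda$ is not contained in a real line, $k'=k_z$.) So at an $n$-point $h^n$ is elliptic with divisor $n[z]-n[0]$, and $1/h$ is exactly the function $f$ in the definition of $\varphi_n$.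

**Example.** For $n=2$ we have $\wp'(z)=0$, and $\zeta(z)=\zeta(-z+2z)=-\zeta(z)+\eta(2z)$ gives $k_z=0$. The $2$-points are $(0,\wp(z),0,g_2)$.

**The ideals $P_n$.** Let $P_n\subset R$ be the ideal of elements vanishing at the $n$-points of $(L_\tau,\alpha)$ for all $\tau$. By what was just said,
$$\ker\varphi_n=\varphi_{ell}^{-1}(P_n). \tag{7}$$

* $P_n$ is prime: it is the kernel of a ring homomorphism from $R$ to the holomorphic functions on the connected space $\mathbb H$.
* $P_n$ is homogeneous. Let $\sum_dr_d\in P_n$ with $r_d\in R_d$, and let $\gamma\in\Gamma(n)$ have lower row $(c,d')$. The pair $(L_{\gamma\tau},\alpha)$ is $(L_\tau,\alpha)$ scaled by $(c\tau+d')^{-1}$, so the value of $r_d$ at $\gamma\tau$ is $(c\tau+d')^dr_d(\tau)$. Hence $\sum_d(c\tau+d')^dr_d(\tau)=0$ for infinitely many values of $c\tau+d'$, and all $r_d(\tau)$ vanish.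
* $P_n$ is the ideal of elements vanishing at *all* $n$-points. Every lattice is a multiple of some $L_\tau$. As $SL_2(\mathbb Z)$ is transitive on elements of exact order $n$ in $(\mathbb Z/n)^2$, the basis can be chosen so that $z$ corresponds to $\alpha$. Scaling is harmless by homogeneity.

## 3. Projective bundles with a circle action

**Lemma 2.** Let $m\ge2$, $\varepsilon_i=\pm1$, $w_i\in\mathbb Z$ $(1\le i\le m)$ with $\sum\varepsilon_i\equiv0$ and $\sum\varepsilon_iw_i\equiv t\pmod N$, and let the differences $w_i-w_j$ have greatest common divisor $1$. Then for all $k_i\ge0$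
$$\operatorname{Res}_{y=0}\prod_{i=1}^m\mathsf h^{(k_i)}(\varepsilon_iy)\,dy\ \in\ I^{N,t}.$$

*Proof.* **Step 1: the manifold.** Let $r=\sum k_i$ and let $\mathcal S=(S^2)^r$ have the stably trivial $U$-structure (from $TS^2\oplus\mathbb R^2\cong\mathbb C^2$ on each factor) and trivial action. Let $\omega_j$ generate $H^2$ of the $j$-th factor. Partition the factors into groups $G_i$ with $|G_i|=k_i$. Let $L_i'$ have $c_1(L_i')=\sum_{j\in G_i}\omega_j$, and put $L_i=L_i'^{\otimes N}$, $x_i=c_1(L_i)$. Let $X=\mathbb P(\bigoplus L_i)$ (lines) and $y=c_1(\mathcal O(1))$, with $S^1$ acting on $L_i$ with weight $w_i$. In the equivariant Euler isomorphism $TX\oplus\mathbb C\cong T\mathcal S\oplus\bigoplus_i\mathcal O(1)\otimes L_i$ conjugate the $i$-th summand whenever $\varepsilon_i=-1$. This is an equivariant $U$-structure.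

**Step 2: type and effectiveness.** Put $\xi=\mathcal O(\frac1N\sum\varepsilon_i)\otimes\bigotimes L_i'^{\,\varepsilon_i}$, with the natural action on $\mathcal O(1)$ and the trivial action on $L_i'$. Then
$$\det E\cong\xi^N\otimes\chi_{\sum\varepsilon_iw_i}, \tag{8}$$
so the type is $t$. An element $\lambda\in S^1$ acting trivially satisfies $\lambda^{w_i-w_j}=1$ for all $i,j$, hence $\lambda=1$. So the action is effective, and $X$ is connected.

**Step 3: the class.** On $X$ we have $\prod(y+x_i)=0$, because $(\bigoplus L_i)\otimes\mathcal O(1)$ has a nowhere zero section; and $\int_{\rm fibre}y^{m-1}=1$. Both are reproduced by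
$$\int_{\rm fibre}y^l=\operatorname{Res}_{y=0}\frac{y^l\,dy}{\prod(y+x_i)}\qquad(\text{expanded in the }x_i/y), \tag{9}$$
so (9) holds. The roots are $\varepsilon_i(y+x_i)$, and $Q(\varepsilon_iv)/v=\varepsilon_i\mathsf h(\varepsilon_iv)$. Hence $[X]=\pm\int_{\mathcal S}\operatorname{Res}_y\prod_i\mathsf h(\varepsilon_i(y+x_i))\,dy$. Expand by Taylor in the $x_i$. As $\int_{\mathcal S}\prod x_i^{l_i}$ is $N^r\prod k_i!$ if $l_i=k_i$ for all $i$ and $0$ otherwise, $[X]=\pm N^r\operatorname{Res}_y\prod\mathsf h^{(k_i)}(\varepsilon_iy)\,dy$. $\square$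

Note $\dim X=m-1+r$. For example, $m=2$, $\varepsilon=(1,-1)$, $k=(0,0)$ gives $S^2$ with $E=\mathcal O(1)\oplus\overline{\mathcal O(1)}$. The residue of the even series $\mathsf h(y)\mathsf h(-y)$ is $0$, as it must be for a stably trivial sphere.

Let $\mathfrak a\subset\Omega$ be the ideal generated by the elements of Lemma 2 with $m=4$ and $\varepsilon=(1,1,-1,-1)$, for all $k_i\ge0$.

**Lemma 3.** $\ker\varphi_{ell}=\mathfrak a$. Hence $\ker\varphi_{ell}\subset I^{N,t}$ for every $t$.

*Proof.* **Step 1: $\mathfrak a\subset I^{N,t}$ for every $t$.** In Lemma 2 take $w=(t+1,0,1,0)$: then $\sum\varepsilon_iw_i=t$, and $w_3-w_4=1$.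

**Step 2: $\mathfrak a\subset\ker\varphi_{ell}$.** At a complex point, $\prod h^{(k_i)}(\varepsilon_iy)$ has multiplier $\chi\cdot\chi\cdot\chi^{-1}\cdot\chi^{-1}=1$ by (5). So it is elliptic with poles only in $\Lambda$, and its residue at $0$ vanishes. Use density.

**Step 3: $\mathfrak a$ contains polynomial generators in all degrees $d\ge5$.** Take $k=(d-3,0,0,0)$, a manifold of dimension $d$, and write $x=x_1$. By (9) its Milnor number $s_d=\int\sum(\text{roots})^d$ is, up to sign, the integral over $\mathcal S$ of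
$$\operatorname{Res}_y\frac{(y+x)^d+(1+2(-1)^d)\,y^d}{(y+x)y^3}\,dy=\Big[\tbinom{d-1}2-2-(-1)^d\Big]x^{d-3}.$$
Here $\operatorname{Res}(y+x)^{d-1}y^{-3}=\binom{d-1}2x^{d-3}$ and $\operatorname{Res}\,y^{d-3}/(y+x)=(-1)^{d-3}x^{d-3}$. For $d\ge5$ the bracket is at least $6-3>0$, and $\int_{\mathcal S}x^{d-3}\ne0$. By Milnor's theorem, classes with $s_d\ne0$ are polynomial generators. So $\Omega=\mathbb Q[X_1,\dots,X_4,Y_5,Y_6,\dots]$ with $|X_i|=i$ and $Y_d\in\mathfrak a$.

**Step 4: counting.** The maps $\mathbb Q[X_1,\dots,X_4]\to\Omega/\mathfrak a\to R$ are surjections of graded rings, and the two ends have the same Hilbert series. So both maps are isomorphisms, and $\mathfrak a=\ker\varphi_{ell}$. $\square$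

Put $J^{N,t}:=\varphi_{ell}(I^{N,t})$, an ideal of $R$. By Lemma 3, $I^{N,t}=\varphi_{ell}^{-1}(J^{N,t})$. Put
$$I'':=\bigcap_{n\mid N,\;n\nmid t}P_n .$$
By (2) and (7), $J^{N,t}\subset I''$, and equality in (2) means
$$J^{N,t}\supset I''. \tag{10}$$

## 4. Two residues and the ideal they generate

For $a\ge1$ put
$$P^a_-=\operatorname{Res}_{u=0}h^a\,du\in R_{a-1},\qquad P^a_+=\operatorname{Res}_{u=0}\wp h^a\,du\in R_{a+1},\qquad K_a=(P^a_-,P^a_+)\subset R .$$
So $K_1=R$. If $n\mid a$, $n>1$, then at an $n$-point $h^a$ and $\wp h^a$ are elliptic with poles only in $\Lambda$. Hence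
$$K_a\subset P_n\qquad(n\mid a,\ n>1). \tag{11}$$

**$a=2$ by hand.** From (3), $h^2=u^{-2}\exp(2ku-Bu^2+\frac C3u^3+\cdots)$. So $P^2_-=2k$ and $P^2_+=\frac43k^3-2kB+\frac13C$, and $K_2=(k,C)$. By (11), $K_2\subset P_2$. The quotient $R/K_2=\mathbb Q[B,D]$ is a domain of dimension $2$. The quotient $R/P_2$ contains the functions $g_2(L_\tau),g_3(L_\tau)$, which are algebraically independent, so it has dimension at least $2$. Hence $P_2=K_2=(k,C)$.

**$a=3$ by hand.** $P_-^3=\frac92k^2-\frac32B$. The $u^4$-coefficient of $(1+\frac D{20}u^4)\exp(3ku-\frac32Bu^2+\frac12Cu^3+3(\frac D{40}-\frac{B^2}4)u^4)$ is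
$$P^3_+=\tfrac{27}8k^4-\tfrac{27}4k^2B+\tfrac38B^2+\tfrac32kC+\tfrac18D .$$
Modulo $B=3k^2$ it becomes $-\frac{27}2k^4+\frac32kC+\frac18D$. So $R/K_3\cong\mathbb Q[k,C]$ is a domain of dimension $2$, and as before $K_3=P_3$.

For composite $a$ one expects $K_a=\bigcap_{n\mid a,n>1}P_n$. As $h^a=e^{aku}\Phi^a$, the polynomials $P^a_\mp$ in $k$ over $R_0$ have leading terms $\frac{(ak)^{a\mp1}}{(a\mp1)!}$. For $a\ge2$ let $\rho_a\in R_0$ be their resultant in $k$. It is homogeneous of weight $(a-1)(a+1)=a^2-1$, it lies in $K_a$, and up to a nonzero constant it is the determinant of multiplication by $P^a_+$ on the free $R_0$-module $R/P^a_-R$. (For $a=2$ it is a nonzero multiple of $C$, of weight $3$; and $\wp'$ vanishes at the three nonzero $2$-torsion points. The proof below extends this count.)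

**Proposition 4.** Let $a\ge2$.

(i) $\rho_a\ne0$, and $P^a_-,P^a_+$ is a regular sequence.

(ii) $K_a=\bigcap_{n\mid a,\,n>1}P_n$. The $P_n$ $(n\ge2)$ are pairwise distinct primes of height $2$.

(iii) Let $\rho_a|_\Lambda\not\equiv0$. Then at each nonzero $a$-torsion point $z_0$ of $\mathbb C/\Lambda$ the Jacobian $\partial(P^a_-,P^a_+)/\partial(z,k)$ is nonzero at $(z_0,k_{z_0})$. (Here $B=\wp(z)$, $C=\wp'(z)$, $D=g_2(\Lambda)$.)

*Proof.* **Step 1: $\rho_a\ne0$, by a degenerate curve.** At $(B,C,D)=(1,-2,0)$ we have $g_2=g_3=0$ and $\wp=u^{-2}$. Moreover $\Phi=\frac{1-u}ue^u$: both sides of the defining equation equal $-\frac{1-u+u^2}{u(1-u)}$. With $\mu=a(k+1)$ we get $h^a=u^{-a}F$ for $F=e^{\mu u}(1-u)^a=\sum e_ju^j$, so $P^a_-=e_{a-1}$ and $P^a_+=e_{a+1}$. From $(1-u)F'=(\mu-a-\mu u)F$,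
$$(j+1)e_{j+1}=(j+\mu-a)e_j-\mu e_{j-1}.$$
Suppose $e_{a-1}=e_{a+1}=0$ for some $k\in\mathbb C$. If $\mu=0$, then $e_{a-1}=\pm a\ne0$, a contradiction. If $\mu\ne0$, the recursion with $j=a$ gives $e_a=0$; then $j=a-1,a-2,\dots,1$ give $e_{a-2}=e_{a-3}=\dots=e_0=0$, contradicting $e_0=1$. So there is no common root, and since the leading coefficients in $k$ are constants, $\rho_a\ne0$.

**Step 2: regular sequence.** A common factor of $P^a_\pm$ has constant leading coefficient in $k$, since it divides polynomials with this property. Positive $k$-degree would force $\rho_a=0$. So $P^a_\pm$ are coprime in the factorial ring $R$, hence a regular sequence, and $K_a$ is a proper ideal because its generators have positive degree. This proves (i). As $R$ is Cohen–Macaulay, all associated primes of $K_a$ have height $2$.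

**Step 3: the traces of $P_n$ on $R_0$, and heights.** Let $\mathfrak q_n=P_n\cap R_0$. It contains $\rho_n\ne0$ by (11), while $R_0/\mathfrak q_n$ contains the algebraically independent functions $g_2(L_\tau),g_3(L_\tau)$. So $\mathfrak q_n$ has height one, and $\mathfrak q_n=(q_n)$ with $q_n$ irreducible and homogeneous. As $P^n_-\in P_n$ has constant leading coefficient and degree $n-1\ge1$ in $k$, the ring $R/P_n$ is finite over $R_0/\mathfrak q_n$. So $\dim R/P_n=2$, and $P_n$ has height $2$.

**Step 4: $\rho_a$ is squarefree, by counting torsion points.** Let $q$ be the product of pairwise nonassociate representatives of the $q_n$ with $n\mid a$, $n>1$. By (11), $\rho_a\in K_a\cap R_0\subset(q_n)$, so $q\mid\rho_a$. Moreover $q$ vanishes at all nonzero $a$-torsion points of every lattice. Choose $\Lambda$ with $q|_\Lambda\not\equiv0$, by (4). Then $q|_\Lambda$ is elliptic in $z$ with poles only at $0$, of order at most $\operatorname{wt}q$, and it has at least $a^2-1$ zeros. So $\operatorname{wt}q\ge a^2-1=\operatorname{wt}\rho_a$,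 and $\rho_a=\mathrm{const}\cdot q$. The same count for $\rho_a|_\Lambda$ gives:

*If $\rho_a|_\Lambda\not\equiv0$, its zeros are exactly the nonzero $a$-torsion points, all simple.* $\quad(12)$

**Step 5: $K_a=\bigcap P_n$.** Let $\mathfrak p$ be a minimal prime of $K_a$. It has height $2$, and $R/\mathfrak p$, of dimension $2$, is finite over $R_0/(\mathfrak p\cap R_0)$. So $\mathfrak p\cap R_0$ has height $1$ and contains $\rho_a$; by Step 4 it is $(q_n)$ for some $n\mid a$, $n>1$. Localize $R/K_a$, the cokernel of multiplication by $P^a_+$ on a free $R_0$-module, at $(q_n)$. Over the discrete valuation ring $(R_0)_{(q_n)}$ its length is the valuation of the determinant, $v(\rho_a)=1$. A ring of length $1$ over a local ring is its residue field. So exactly one prime of $R$ containing $K_a$ lies over $(q_n)$. It must be $P_n$, and $(K_a)_{P_n}=P_nR_{P_n}$. Hence the minimal primes of $K_a$ are the $P_n$ with $n\mid a$, $n>1$, and the corresponding primary components are the $P_n$ themselves. There are no embedded primes by Step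 2, so $K_a=\bigcap P_n$.

**Step 6: distinctness.** If $P_n=P_m$, then $q_n$ and $q_m$ are associate, so $q_n\mid\rho_m$. Take $\Lambda$ with $\rho_n\rho_m|_\Lambda\not\equiv0$. Points of exact order $n$ are zeros of $q_n$, hence of $\rho_m|_\Lambda$, hence $m$-torsion by (12). So $n\mid m$; likewise $m\mid n$. This proves (ii).

**Step 7: the Jacobian.** Put $w=z-z_0$. In $\mathbb C\{w\}[k]$ the quotient by $(P^a_-,P^a_+)$ is the cokernel of an endomorphism of a free $\mathbb C\{w\}$-module with determinant $\rho_a|_\Lambda$ up to a constant. So its $\mathbb C$-dimension is $\operatorname{ord}_w\rho_a|_\Lambda=1$ by (12). The point $z_0$ has some exact order $n\mid a$, $n>1$, so by (11) the ideal lies in the maximal ideal $\mathfrak m=(w,k-k_{z_0})$. Hence it equals $\mathfrak m$. Two elements generating $\mathfrak m$ span the two-dimensional space $\mathfrak m/\mathfrak m^2$, so their linear parts are independent. $\square$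

## 5. Proof for types prime to $N$

**Step 1: $K_N\subset J^{N,t}$, for every $t\not\equiv0$.** Apply Lemma 2 with $m=N$ and all $\varepsilon_i=1$. Take $w=(1,0)$ if $N=2$ (then $t\equiv1$), and $w=(t-1,1,0,\dots,0)$ if $N\ge3$; the gcd condition holds because $1-0=1$. With $k=0$ and $k=(2,0,\dots,0)$ we get
$$\operatorname{Res}h^N\,du=P^N_-\in J^{N,t},\qquad\operatorname{Res}h^{N-1}h''\,du\in J^{N,t}.$$
By (6) and $\operatorname{Res}h^{N-1}h'=\frac1N\operatorname{Res}(h^N)'=0$,
$$P^N_+=\tfrac12\operatorname{Res}h^{N-1}h''\,du+\tfrac12(k^2-B)P^N_- . \tag{13}$$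
So $P^N_+\in J^{N,t}$, and $K_N\subset J^{N,t}$.

**Step 2: conclusion.** If $\gcd(t,N)=1$, then $I''=\bigcap_{n\mid N,n>1}P_n=K_N$ by Proposition 4(ii). So (10) holds, and Theorem 1 is proved. $\blacksquare$

## 6. What changes when $g=\gcd(t,N)\ge2$

From now on in the proof of the general case, $0<t<N$ and $g=\gcd(t,N)\ge2$. For $n\mid N$ we have $n\nmid t$ exactly if $n\nmid g$, so $I''=\bigcap_{n\mid N,\,n\nmid g}P_n$. Step 1 above still gives $K_N\subset J^{N,t}$, but $I''$ is now strictly larger than $K_N$. Indeed $K_N\subset P_g$; and $I''\subset P_g$ would give $P_n\subset P_g$ for some $n\nmid g$, hence $P_n=P_g$ (equal heights), contradicting Proposition 4(ii).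

The natural reaction is to use more of Lemma 2: more summands, other signs, other weights. This cannot work.

**Lemma 5.** The image under $\varphi_{ell}$ of every element in Lemma 2 lies in $K_N$.

*Proof.* The element is $\operatorname{Res}\prod h^{(k_i)}(\varepsilon_iy)\,dy$ with $\sum\varepsilon_i=Ne$. At an $n$-point with $n\mid N$, $n>1$, the integrand has multiplier $\chi^{Ne}=1$. So it is elliptic with poles only in $\Lambda$, and the residue is $0$. Thus the element lies in $\bigcap_{n\mid N,n>1}P_n=K_N$. $\square$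

These projective bundles therefore stop exactly at $\varphi_{ell}^{-1}(K_N)$: they do not see the difference between the types. A manifold with $\varphi_n\ne0$ for some $n\mid g$, $n>1$ is needed. The full statements are as follows.

**Theorem A.** For all $N\ge2$ and $t\not\equiv0\pmod N$: $\ I^{N,t}_*=\bigcap_{n\mid N,\;n\nmid t}\ker\varphi_n$.

**Theorem B.** Let $t\not\equiv0\pmod N$ and $g=\gcd(t,N)$.

(1) $I^{N,t}_*$ is a radical ideal depending only on $(N,g)$. For $s\not\equiv0$, $I^{N,s}_*=I^{N,t}_*$ if and only if $\gcd(s,N)=\gcd(t,N)$.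

(2) $\ker\varphi_{ell}\subset I^{N,t}_*$, and modulo $\ker\varphi_{ell}$ the ideal $I^{N,t}_*$ is generated by the classes of two $\mathbb{CP}^{N-1}$-bundles, of dimensions $N-1$ and $N+1$, and, if $g\ge2$, one further class of dimension $2(N-g)$, a nonzero rational multiple of which is represented by a connected manifold with an effective action of type $t$.

(3) $\displaystyle\sum_d\dim_{\mathbb Q}(\Omega/I^{N,t})_d\,T^d=\frac{1-T^{N-1}-T^{N+1}-T^{2N-2g}+T^{2N-g-1}+T^{2N-g+1}}{(1-T)(1-T^2)(1-T^3)(1-T^4)}$.

(4) If $g\ge2$, then $I^{N,t}_d=I^{N,1}_d$ for $d<2(N-g)$, and $I^{N,1}_d$ has codimension exactly $1$ in $I^{N,t}_d$ for $d=2(N-g)$.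

**How far is $K_N$ from $I''$? Linkage.** Let $g\ge2$ and $g\mid a$. By Proposition 4(ii), $K_a\subset K_g$. Write
$$\binom{P^a_-}{P^a_+}=\mathrm{Mat}_a\binom{P^g_-}{P^g_+}$$
with homogeneous entries (and $\mathrm{Mat}_a$ the identity if $a=g$). Put $c_a=\det\mathrm{Mat}_a$. The diagonal entries have degree $a-g$, and $c_a$ has degree $2(a-g)$. Multiplying by the adjugate matrix gives $c_aK_g\subset K_a$.

**Lemma 6.** $K_a:K_g=K_a+(c_a)$, and multiplication by $c_a$ is an isomorphism $R/K_g\to(K_a+(c_a))/K_a$ (of degree $2(a-g)$).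

*Proof.* Let $H=K_g/K_a$. From $0\to H\to R/K_a\to R/K_g\to0$ we get the exact sequence
$$\operatorname{Ext}^1_R(H,R)\to\operatorname{Ext}^2_R(R/K_g,R)\xrightarrow{\ \delta\ }\operatorname{Ext}^2_R(R/K_a,R)\to\operatorname{Ext}^2_R(H,R).$$
The first term vanishes, as $H$ is killed by the regular sequence $P^a_-,P^a_+$ of length $2$. Both quotients are resolved by Koszul complexes. A chain map from the Koszul complex of $(P^a_-,P^a_+)$ to that of $(P^g_-,P^g_+)$ lifting $R/K_a\to R/K_g$ is $1$, the map given by $\mathrm{Mat}_a$, and its second exterior power $c_a$, in degrees $0,1,2$. Dualizing, $\delta$ is multiplication by $c_a$ from $R/K_g$ to $R/K_a$. So this map is injective, which is the second claim. Its cokernel $R/(K_a+(c_a))$ embeds into $\operatorname{Ext}^2_R(H,R)$, which is killed by $\operatorname{Ann}H=K_a:K_g$. Hence $K_a:K_g\subset K_a+(c_a)$; the other inclusion is $c_aK_g\subset K_a$. $\square$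

**Lemma 7.** $I''=K_N:K_g=K_N+(c_N)$.

*Proof.* $K_N:K_g=\bigcap_{n\mid N,n>1}(P_n:K_g)$, and $P_n:K_g$ is $R$ if $K_g\subset P_n$ and $P_n$ otherwise. As $K_g=\bigcap_{m\mid g,m>1}P_m$ and all these primes are distinct of height $2$, $K_g\subset P_n$ holds exactly if $n\mid g$. So $K_N:K_g=\bigcap_{n\mid N,\,n\nmid g}P_n=I''$. Use Lemma 6 with $a=N$. $\square$

So only one element, of degree $\delta_0:=2(N-g)\ge2$, is missing, and it is easy to recognize.

**Lemma 8.** Let $c\in J^{N,t}$ be homogeneous of degree $\delta_0$ with $c\notin P_n$ for some $n\mid g$, $n>1$. Then $J^{N,t}=I''=K_N+(c)$.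

*Proof.* By (2), $c\in J^{N,t}\subset I''=K_N+(c_N)$. As $\deg c=\deg c_N$, $c=\mu c_N+\kappa'$ with $\mu\in\mathbb Q$ and $\kappa'\in K_N$. As $K_N\subset P_n$ but $c\notin P_n$, $\mu\ne0$. Since $K_N\subset J^{N,t}$, we get $I''=K_N+(c_N)=K_N+(c)\subset J^{N,t}\subset I''$. $\square$

## 7. Closing up prescribed fixed point data

To find $c$ we do not look for a manifold. We prescribe its fixed points. Put
$$a:=t,\qquad b:=N-t,\qquad\text{so } g\mid a,\ g\mid b,\ a+b=N,\ a,b\ge g .$$
A fixed point component with $a$ normal weights $+1$ has rotation sum $t$; one with $b$ normal weights $-1$ has rotation sum $-b=t-N$. Both are $\equiv t$. Around each we take a disc bundle. The action is free on the boundary, and we must fill the boundary by a free $S^1$-manifold. The obstruction turns out to be the polar part of the sum of local contributions.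

**Equivariant genus.** Let $u\in H^2(BS^1)$ be such that $\chi_w$ has first Chern class $wu$. For a closed $S^1$-manifold $X$ with equivariant $U$-structure let $\Phi_X(u)=\int_X\prod Q(\text{equivariant Chern roots})\in\Omega[[u]]$. Then $\Phi_X(0)=[X]$. By the localization theorem of Atiyah–Bott and Berline–Vergne, applied coefficientwise,
$$\Phi_X(u)=\sum_F\int_F\prod Q(f_i)\prod_j\mathsf h(v_j+w_ju), \tag{14}$$
where $F$ runs over the fixed components, $f_i$ are the roots of the weight-zero part of $E|_F$, and $v_j$, $w_j\ne0$ are the roots and weights of the complex normal bundle; everything is expanded in the $v_j$.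

**Example.** For $\mathbb{CP}^1$ with weights $(1,0)$ the rotation numbers are $-1$ and $1$, so $\Phi(u)=\mathsf h(u)+\mathsf h(-u)$. The polar parts $u^{-1}$ and $-u^{-1}$ cancel, and the constant term is twice that of $\mathsf h$, which is $\int Q(y)^2=[\mathbb{CP}^1]$.

**Lemma 9.** Let $X_0$ be one of the manifolds of Lemma 2 with $m=4$, $\varepsilon=(1,1,-1,-1)$. For every $t'\in\mathbb Z$ it has an action with $\det E\cong\xi^N\otimes\chi_{t'}$ for which all coefficients of $\Phi_{X_0}(u)$ lie in $\mathfrak k:=\ker\varphi_{ell}$.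

*Proof.* Take weights $(t'+1,0,1,0)$ and (8). As in the proof of Lemma 2, with equivariant roots,
$$\Phi_{X_0}(u)=\pm\int_{\mathcal S}\operatorname{Res}_y\prod_i\mathsf h(\varepsilon_i(y+x_i+w_iu))\,dy .$$
Taylor expansion in the $x_i$ and $u$ gives coefficients that are rational combinations of the generators of $\mathfrak a=\mathfrak k$. $\square$

Let $M_a\subset R((u))$ be the $R$-span of all $\prod_{i=1}^ah^{(k_i)}(u)$, and let $M_{-b}$ be the $R$-span of all $\prod_{i=1}^bh^{(k_i)}(-u)$, where $h^{(k_i)}(-u)$ is the $k_i$-th derivative of $h$ evaluated at $-u$. Both are stable under $\partial$. By (6), and since $\wp$ is even, $h^a,\ \wp h^a\in M_a$ and $h(-u)^b,\ \wp\,h(-u)^b\in M_{-b}$.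

**Proposition 10.** Let $p\in M_a$, $q\in M_{-b}$ be homogeneous of weight $\delta\ge2$ with $p-q\in R[[u]]$. Then the constant coefficient of $p-q$ lies in $J^{N,t}$. Moreover, unless it is zero, it is a rational multiple of $\varphi_{ell}([X])$ for one connected $N$-manifold $X$ with an effective action of type $t$.

*Proof.*

**Step 1: the pieces.** We list compact $S^1$-manifolds $W$ of complex dimension $\delta$ with boundary, with an equivariant $U$-structure $E$, a complex $S^1$-line bundle $\xi$ and an $S^1$-isomorphism $\det E\cong\xi^N\otimes\chi_t$, the action being free on $\partial W\ne\emptyset$. Here $A$ is any closed $N$-manifold with trivial action ($-A$ is allowed too), and $(S^2)^r$, $L_i=L_i'^N$, $x_i$ are as in Lemma 2.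

1. *Kind 1.* The disc bundle of $V=\bigoplus_{i=1}^aL_i$ over $F=A\times(S^2)^r$, with weight $+1$ on $V$. Put $\xi=\xi_A\otimes\bigotimes L_i'$ with trivial action; $\det E$ has weight $a=t$.
2. *Kind 2.* The disc bundle of $V=\bigoplus_{i=1}^bL_i$ over $F$, with weight $-1$ on $V$. The formula for $\xi$ is the same, with weight $-1$ on $\xi$; $\det E$ has weight $-b=t-N$.
3. *Kind 3.* $A\times X_0\times D^{2j}$, $j\ge1$, with weight $1$ on $D^{2j}\subset\mathbb C^j$ and $X_0$ as in Lemma 9 with $t'=t-j$.

Since $A$ and $X_0$ are closed, there are no corners. Let $\Phi_W(u)\in\Omega((u))$ be the sum of the contributions in (14) of the fixed components of $W$. Taylor expansion over $(S^2)^r$ as in Lemma 2, and in the third case localization on $X_0$, give respectively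
$$N^r[A]\prod_{i=1}^a\mathsf h^{(k_i)}(u),\qquad N^r[A]\prod_{i=1}^b\mathsf h^{(k_i)}(-u),\qquad[A]\,\Phi_{X_0}(u)\,\mathsf h(u)^j, \tag{15}$$
all homogeneous of weight $\delta$.

**Step 2: characteristic numbers of the quotient of the boundary.** Let $Y=\partial W/S^1$ and $\pi:\partial W\to Y$. Let $\mathsf n$ be the outer normal and $\mathsf o$ the orbit direction. Then $TW|_{\partial W}\cong\pi^*TY\oplus\mathbb R\mathsf n\oplus\mathbb R\mathsf o$ equivariantly. Dividing by the free action we get the $U$-structure of $Y$: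
$$TY\oplus\mathbb R\mathsf n\oplus\mathbb R\mathsf o\oplus\mathbb R^k\cong E_Y:=E|_{\partial W}/S^1.$$
Let $\ell=\partial W\times\mathbb C/\big((x,c)\sim(\lambda x,\lambda c)\big)$. Then $\chi_w$ descends to $\ell^w$, $\xi$ descends to a line bundle $\xi_Y$, and $\det E_Y\cong\xi_Y^N\otimes\ell^t$. We claim that, with $y_i$ the roots of $E_Y$,
$$\int_Y\prod Q(y_i)\,c_1(\ell)^r=\operatorname{Res}_{u=0}u^r\Phi_W(u)\,du\qquad(r\ge0). \tag{16}$$

*Kind 1.* $Y=\mathbb P(V)$. At a unit vector $v$ we have $\mathsf n=v$, $\mathsf o=iv$, so $Y$ has its complex orientation relative to $F$. A class $[v,c]\in\ell$ is the linear map $v\mapsto c$ on the line $\mathbb Cv$. So $\ell=\mathcal O(1)$, $c_1(\ell)=y$, and $E_Y=TF\oplus V\otimes\mathcal O(1)$. By (9) the left side is $\int_F\operatorname{Res}_y\prod Q(f_i)\prod\mathsf h(y+x_i)\,y^r\,dy$, which is the right side.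

*Kind 2.* Now $\mathsf o=-iv$, so the orientation of $Y=\mathbb P(V)$ is reversed. The same description gives $\ell=\mathcal O(-1)$, so $c_1(\ell)=-y$; and $V$, having weight $-1$, descends to $V\otimes\ell^{-1}=V\otimes\mathcal O(1)$. The left side is $-\int_F\operatorname{Res}_y\prod Q(f_i)\prod\mathsf h(y+x_i)(-y)^r\,dy$. Substituting $y=-u$ changes the sign of a residue, so this equals $\int_F\operatorname{Res}_u\prod Q(f_i)\prod\mathsf h(x_i-u)\,u^r\,du$.

*Kind 3.* $Y=A\times(X_0\times_{S^1}S^{2j-1})$ fibres over $\mathbb{CP}^{j-1}$ with $\ell$ the pullback of $\mathcal O(1)$, $c_1(\ell)=y$. The orbit direction $\mathsf o$ differs from $iv$ only by a vector tangent to $X_0$, which does not affect orientations, so $Y$ has the product of the complex orientation of $\mathbb{CP}^{j-1}$ with those of $A$ and $X_0$. Under the classifying map of $\ell$, $u\mapsto y$; so integration over $X_0$ gives $\Phi_{X_0}(y)$, and $\mathbb C^j$ descends to $\mathcal O(1)^j$. The left side is $[A]\int_{\mathbb{CP}^{j-1}}Q(y)^jy^r\Phi_{X_0}(y)=[A]\operatorname{Res}_y\mathsf h(y)^j\Phi_{X_0}(y)\,y^r\,dy$.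 This proves (16).

**Step 3: what remains to be shown about closing.** In Steps 4–7 let $W$ be a nonempty finite disjoint union of pieces such that $\Phi_W$ has no polar part. We show: *there are $\nu\ge1$ and a connected closed $N$-manifold $X$ with an effective action of type $t$ and $[X]=\nu\,\Phi_W(0)$.*

**Step 4: a multiple of $Y$ bounds.** Tuples $(Y,E_Y,\ell,\xi_Y,\ \det E_Y\cong\xi_Y^N\otimes\ell^t)$ are classified by the homotopy pullback $\mathcal E$ of $BU\times BU(1)\to BU(1)$, $(E,\ell)\mapsto\det E\otimes\ell^{-t}$, along the $N$-th power map. The fibre of $\mathcal E\to BU\times BU(1)$ is $K(\mathbb Z/N,1)$. As in Section 1, the bordism group of such tuples is rationally $\Omega^U_*(BU(1))\otimes\mathbb Q\cong\Omega\otimes H_*(BU(1);\mathbb Q)$. The $\Omega$-linear functions $v_r=\int\prod Q(y_i)\,c_1(\ell)^r$ satisfy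
$$v_r(\mathbb{CP}^i,\mathcal O(1))=\operatorname{Res}\mathsf h(y)^{i+1}y^r\,dy=\begin{cases}0,&r>i,\\1,&r=i.\end{cases}$$
By triangularity the $(\mathbb{CP}^i,\mathcal O(1))$ are $\Omega$-linearly independent, hence by counting dimensions a basis; and by triangularity again the $v_r$ are jointly injective. By (16) all $v_r(Y,\ell)$ vanish. So for some $\nu\ge1$ the disjoint union $\nu Y$ with its structure is null-bordant. Since a class vanishes exactly if its negative does, we may use the *inner* normal in the boundary convention. Thus, after stabilization, there are a compact $Y'$ with $\partial Y'=\nu Y$, a complex bundle $E'$ with $TY'\oplus\mathbb R\oplus\mathbb R^{k'}\cong E'$, line bundles $\ell',\xi'$, and $\det E'\cong\xi'^N\otimes\ell'^t$. On the boundary they restrict, up to homotopy of the isomorphisms, to the stabilized data of $\nu Y$, where $TY'|_{\partial Y'}=TY\oplus\mathbb R\mathsf n$ with $\mathsf n$ pointing into $Y'$ and the separate summand $\mathbb R$ corresponds to $\mathbb R\mathsf o$.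

**Step 5: $Y'$ may be taken connected.** (This gives the one connected $X$.) We have $\dim Y'=2\delta-1\ge3$. Discard closed components, and do surgery on $0$-spheres in the interior to connect the others. The structure extends over the trace if the two discs are embedded compatibly with the orientation of the handle. Indeed, structures on the stable tangent bundle of a disc are classified up to homotopy by $\pi_0$ of the homotopy fibre of $\mathcal E\to BO$. Since $\mathcal E$ is connected and $\mathcal E\to BO$ factors through $BSO$, the exact sequence $\pi_1(\mathcal E)\xrightarrow{0}\pi_1(BO)=\mathbb Z/2\to\pi_0(\text{fibre})\to\pi_0(\mathcal E)=*$ shows that there are exactly two, distinguished by the orientation. So the structures given at the two ends of $D^1\times D^{2\delta-1}$ extend over the handle. The boundary is unchanged.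

**Step 6: gluing.** Let $\pi:P'\to Y'$ be the unit circle bundle of $\ell'$, with $\lambda\in S^1$ acting as multiplication by $\lambda^{-1}$. Since $[\lambda x,1]=[x,\lambda^{-1}]$, the map $x\mapsto[x,1]$ identifies $\partial W$ equivariantly with the unit circle bundle of $\ell$ with this action. So $\partial P'\cong\nu\,\partial W$ equivariantly. With an invariant connection $TP'\cong\pi^*TY'\oplus\mathbb R\mathsf o$, hence $TP'\oplus\mathbb R^{k'}\cong\pi^*E'$ equivariantly. The map $(x,c)\mapsto cx$ is an equivariant isomorphism $\chi_1\cong\pi^*\ell'$, because $(\lambda\cdot x,\lambda c)=(\lambda^{-1}x,\lambda c)\mapsto cx$; on the boundary it is $(x,c)\mapsto[x,c]$. So $\det\pi^*E'\cong(\pi^*\xi')^N\otimes\chi_t$.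

Let $X=\nu W\cup_\partial P'$, smooth by invariant collars. Along the common boundary the outer normal of $W$ is the inner normal of $P'$, so from both sides $TX=\pi^*TY\oplus\mathbb R\mathsf n\oplus\mathbb R\mathsf o$. Since the action on $\partial W$ is free, equivariant bundles on $\partial W$ and their equivariant isomorphisms are the same as bundles and isomorphisms on $Y$. So $E$ (stabilized) and $\pi^*E'$ glue along the isomorphism coming from $E'|_{\partial Y'}\cong E_Y\oplus\mathbb C^i$ (some $i$), and $\xi$ and $\pi^*\xi'$ glue likewise. The two isomorphisms with $TX\oplus\mathbb R^{\bullet}$ over $\partial W$, and the two isomorphisms $\det E\cong\xi^N\otimes\chi_t$ there, are pulled back from homotopic isomorphisms over $\nu Y$; insert the homotopies over a collar $\partial W\times[0,1]$. So $X$ is a closed $S^1$-manifold with equivariant $U$-structure restricting to the given one on $\nu W$, it is an $N$-manifold, and the action has type $t$. Every component of $W$ has nonempty boundary and $P'$ is connected, so $X$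 is connected. The action is free on $P'\ne\emptyset$, hence effective.

**Step 7: the class of $X$.** The fixed points of $X$ are those of $\nu W$. By (14), $\Phi_X(u)=\nu\,\Phi_W(u)$, and $[X]=\Phi_X(0)=\nu\,\Phi_W(0)$.

**Step 8: from $p,q$ to $W$.** As $\varphi_{ell}$ is surjective and graded, lift $p,q$ to homogeneous $\mathsf p,\mathsf q$ of weight $\delta$ in the $\Omega$-spans of the corresponding products of derivatives of $\mathsf h$. Homogeneous elements of $\Omega$ are positive rational multiples of classes $[A]$. So by (15), for a suitable integer $m\ge1$, $m(\mathsf p-\mathsf q)=\Phi_{W_1}$ with $W_1$ a disjoint union of pieces of kinds 1 and 2. Its polar coefficients lie in $\mathfrak k$, since $p-q$ has no polar part, but they need not vanish. Let $c_ju^{-j}$ be the leading polar term. By Lemma 3, $c_j\in\mathfrak k=\mathfrak a$ is a finite rational combination of classes $[A][X_0]$ of dimension $\delta-j$. The series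
$$[A]\,\Phi_{X_0}(u)\,\mathsf h(u)^j=[A][X_0]u^{-j}+\cdots$$
of kind 3 have all their coefficients in $\mathfrak k$ (Lemma 9). Subtracting the corresponding combination lowers the pole order, keeps the polar coefficients in $\mathfrak k$, and changes the constant term by an element of $\mathfrak k$. After finitely many steps and clearing denominators we get $W$ such that $\Phi_W$ has no polar part and, for some $m'\ge1$, $\Phi_W(0)\equiv m'\cdot(\text{constant term of }\mathsf p-\mathsf q)$ modulo $\mathfrak k$. If $W=\emptyset$, the constant term of $p-q$ is $0$. Otherwise Steps 3–7 give $[X]=\nu\,\Phi_W(0)\in I^{N,t}$. Apply $\varphi_{ell}$. $\square$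

## 8. Matching polar parts, and the constant term at an $n$-point

**Encoding polar parts by polynomials.** For $\theta\in R((u))$ let
$$\hat\theta(\kappa)=\operatorname{Res}_{u=0}\theta(u)e^{\kappa u}\,du\in R[\kappa],\qquad|\kappa|=1 .$$
Then $\hat\theta=0$ exactly if $\theta\in R[[u]]$, and $\widehat{\partial\theta}=-\kappa\hat\theta$. So $\widehat{U(-\partial)\theta}=U\hat\theta$ for $U\in R[\kappa]$, where $U(-\partial)$ means $\kappa\mapsto-\partial$. Put
$$k_1=k+\kappa/a,\qquad k_2=k-\kappa/b,\qquad\text{so } R[\kappa]=R_0[k_1,k_2].$$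
For $r\in R=R_0[k]$ let $r(k_i)$ be $r$ with $k$ replaced by $k_i$, and let $K_a(k_i)\subset R_0[k_i]$ have the same meaning. As $h^ae^{\kappa u}=e^{ak_1u}\Phi^a$, and substituting $u\mapsto-u$ in the second line,
$$\begin{aligned}\widehat{h^a}&=P^a_-(k_1),&\widehat{\wp h^a}&=P^a_+(k_1),\\ \widehat{h(-u)^b}&=-P^b_-(k_2),&\widehat{\wp\,h(-u)^b}&=-P^b_+(k_2).\end{aligned}\tag{17}$$

**From $f$ to $p$ and $q$.** Let $f\in R_0[k_1,k_2]$ be homogeneous of degree $\delta-1$, $\delta\ge2$, and suppose
$$f\in K_a(k_1)R_0[k_1,k_2]\ \cap\ K_b(k_2)R_0[k_1,k_2]. \tag{18}$$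
Write homogeneously $f=U_-P^a_-(k_1)+U_+P^a_+(k_1)=V_-P^b_-(k_2)+V_+P^b_+(k_2)$ and set
$$p=U_-(-\partial)h^a+U_+(-\partial)(\wp h^a)\in M_a,\qquad q=-V_-(-\partial)h(-u)^b-V_+(-\partial)(\wp\,h(-u)^b)\in M_{-b}.$$
They have weight $\delta$, and $\hat p=f=\hat q$ by (17), so $p-q\in R[[u]]$. Let $c\in R_\delta$ be the constant coefficient of $p-q$. By Proposition 10, $c\in J^{N,t}$. The next statement computes $c$ where it matters.

**Local parameters.** Let $n\mid g$, $n>1$, let $z_0\in\mathbb C$ have exact order $n$ modulo $\Lambda$, $k_0=k_{z_0}$, $\tilde k_0=k_0+\zeta(z_0)$. Near the $n$-point use parameters $(s,l)$ near $(0,0)$: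
$$z=z_0+s,\qquad k+\zeta(z)=\tilde k_0+l,\qquad x_1=l+\kappa/a,\qquad x_2=l-\kappa/b .$$
Then $k_i=\tilde k_0-\zeta(z_0+s)+x_i$, so $f$ becomes a polynomial $f(s,x_1,x_2)$ in $x_1,x_2$ with coefficients holomorphic in $s$.

**Proposition 11.** At the $n$-point given by $z_0$, $\ c=-\big(\frac1a+\frac1b\big)\,\partial_sf(0,0,0)$.

*Proof.* **Step 1: multipliers of $p$ and $q$.** By (5), $\chi(\lambda)=\chi_0(\lambda)\exp(l\lambda-\eta(\lambda)s)$ with $\chi_0^n=1$. Since $n\mid a$ and $n\mid b$, the specializations of $p$ and $q$ are meromorphic in $u$ with poles only in $\Lambda$, holomorphic in $(s,l)$ for $u\notin\Lambda$, with multipliers $\exp\big(a(l\lambda-\eta(\lambda)s)\big)$ and $\exp\big(-b(l\lambda-\eta(\lambda)s)\big)$.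

**Step 2: model sections with these multipliers.** Let $\psi(u;w)=\frac{\sigma(w-u)}{\sigma(w)\sigma(u)}$. It has multiplier $e^{-\eta(\lambda)w}$ and polar part $1/u$ at $0$. Put
$$S(u;w,l')=e^{l'u}\,w\,\psi(u;w),\qquad T(u;w,l')=-e^{l'u}\,\partial_u\psi(u;w).$$
The function $w\psi=\frac w{\sigma(w)}\cdot\frac{\sigma(w-u)}{\sigma(u)}$ is holomorphic in $w$ near $0$. As $\sigma$ is odd, $\sigma'$ even and $w/\sigma(w)=1+O(w^4)$, $w\psi=-1+w\zeta(u)+O(w^2)$. Hence $-\partial_u\psi=\wp(u)+O(w)$. So $S$ and $T$ are holomorphic in $(w,l')$ near $0$ for $u\notin\Lambda$. They have multiplier $\exp(l'\lambda-\eta(\lambda)w)$ and poles only in $\Lambda$, and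
$$\hat S=w,\qquad\hat T=\kappa+l',\qquad S(u;0,0)=-1,\qquad T(u;0,0)=\wp(u). \tag{19}$$
(For $\hat T$: $-\operatorname{Res}e^{(\kappa+l')u}\partial_u\psi=(\kappa+l')\operatorname{Res}e^{(\kappa+l')u}\psi$.)

**Step 3: decomposition of $f$.** At $s=0$, $x_1=0$ we have $k_1=k_0$, so $(k_1,B,C,D)$ is an $n$-point with $n\mid a$. By (18) and (11), $f(0,0,x_2)=0$. Likewise $f(0,x_1,0)=0$. So $f(0,x_1,x_2)$ is divisible by $x_1x_2$, and
$$f=s\,F_1(s,x_1,x_2)+x_1x_2\,F_2(x_1,x_2).$$

**Step 4: $p$ in terms of the model sections.** Take $(w,l')=(as,al)$. By (19), $\hat S=as$ and $\hat T=ax_1$. So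
$$p^*=\tfrac1aF_1(-\partial)S(u;as,al)+\tfrac1a(x_2F_2)(-\partial)T(u;as,al)$$
($\kappa\mapsto-\partial$ in $F_1(s,l+\frac\kappa a,l-\frac\kappa b)$ and in $x_2F_2$) has the same multiplier as $p$, and $\hat p^*=f=\hat p$. Hence $G=p-p^*$ has no pole at $0$, so it is entire in $u$, with multiplier $\exp(al\lambda-a\eta(\lambda)s)$. Suppose $s\ne0$ is small and $G\not\equiv0$. Then $G'/G$ is elliptic, the sum of its residues is $0$, and since $G$ has no poles it has no zeros. So $e^{alu}\psi(u;as)/G$ is elliptic with divisor $[as]-[0]$, $as\notin\Lambda$, which is impossible. Hence $p=p^*$ for small $s\ne0$, and by continuity for $s=0$.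

**Step 5: $q$ likewise.** With $(w,l')=(-bs,-bl)$ we have $\hat S=-bs$, $\hat T=\kappa-bl=-bx_2$, and the multiplier of $q$. The same argument gives
$$q=-\tfrac1bF_1(-\partial)S(u;-bs,-bl)-\tfrac1b(x_1F_2)(-\partial)T(u;-bs,-bl).$$

**Step 6: evaluation at $s=l=0$.** There $x_1=\kappa/a$, $x_2=-\kappa/b$; put $F_2^0(\kappa)=F_2(\kappa/a,-\kappa/b)$. An operator in $\partial$ applied to a constant keeps only its constant term. Using $S=-1$, $T=\wp$,
$$p=-\tfrac1aF_1(0,0,0)+\tfrac1{ab}\,\partial F_2^0(-\partial)\wp,\qquad q=\tfrac1bF_1(0,0,0)+\tfrac1{ab}\,\partial F_2^0(-\partial)\wp .$$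
So $p-q$ is the constant $-(\frac1a+\frac1b)F_1(0,0,0)$, and $F_1(0,0,0)=\partial_sf(0,0,0)$. $\square$

## 9. The Bezoutian

The obvious elements satisfying (18) are those of the product $K_a(k_1)\,K_b(k_2)\,R_0[k_1,k_2]$. They are useless: such an $f$ is a sum of terms containing a factor from $K_a(k_1)$ and a factor from $K_b(k_2)$. Both factors vanish at $(s,x_1,x_2)=(0,0,0)$, so $\partial_sf(0,0,0)=0$, and by Proposition 11 $c$ vanishes at every $n$-point with $n\mid g$, $n>1$. We need an element vanishing only to first order. It comes from dividing by $k_1-k_2$. Put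
$$\mathrm{Bez}(k_1,k_2)=\frac{P^g_-(k_1)P^g_+(k_2)-P^g_+(k_1)P^g_-(k_2)}{k_1-k_2}\in R_0[k_1,k_2],\qquad f=c_a(k_1)\,c_b(k_2)\,\mathrm{Bez}(k_1,k_2). \tag{20}$$
The degree of $f$ is $2(a-g)+2(b-g)+(2g-1)=2(N-g)-1=\delta_0-1$.

**$f$ satisfies (18).** We have $(k_1-k_2)f\in c_a(k_1)K_g(k_1)R_0[k_1,k_2]\subset K_a(k_1)R_0[k_1,k_2]$. As a polynomial in $k_2$, $k_1-k_2$ has unit leading coefficient, so it is a nonzerodivisor on $\big(R_0[k_1]/K_a(k_1)\big)[k_2]$. Hence $f\in K_a(k_1)R_0[k_1,k_2]$. Likewise $f\in K_b(k_2)R_0[k_1,k_2]$.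

So Section 8 gives $c\in J^{N,t}$, homogeneous of degree $\delta_0\ge2$.

**Proposition 12.** For $f$ as in (20), $c\notin P_n$ for every $n\mid g$, $n>1$.

*Proof.* **Step 1: a good lattice.** By (4) choose $\Lambda$ with $\rho_a\rho_b\rho_g|_\Lambda\not\equiv0$. Let $z_0$ have exact order $n$, and use the notation of Section 8.

**Step 2: $\partial_sf(0,0,0)$ is a Jacobian.** Let $\pi_\pm(s,x)$ be $P^g_\pm$ at $z=z_0+s$, $k=\tilde k_0-\zeta(z_0+s)+x$. By (11), $\pi_\pm(0,0)=0$. On the diagonal,
$$\mathrm{Bez}(s,0,0)=\partial_x\pi_-(s,0)\,\pi_+(s,0)-\partial_x\pi_+(s,0)\,\pi_-(s,0).$$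
It vanishes at $s=0$, and its $s$-derivative there is $\partial_x\pi_-\,\partial_s\pi_+-\partial_x\pi_+\,\partial_s\pi_-=-\mathrm{Jac}_g$, where $\mathrm{Jac}_g=\partial(\pi_-,\pi_+)/\partial(s,x)$ at $(0,0)$. With Proposition 11,
$$c=\Big(\frac1a+\frac1b\Big)\,c_a\,c_b\,\mathrm{Jac}_g\qquad\text{at the $n$-point.} \tag{21}$$

**Step 3: no factor vanishes.** Passing from $(z,k)$ to $(s,x)$ is a shear, of determinant $1$. So $\mathrm{Jac}_g\ne0$ by Proposition 4(iii), as $z_0$ is a nonzero $g$-torsion point. Differentiating $\binom{P^a_-}{P^a_+}=\mathrm{Mat}_a\binom{P^g_-}{P^g_+}$ at the $n$-point, where $P^g_\pm=0$, gives $\mathrm{Jac}_a=c_a\,\mathrm{Jac}_g$; and $\mathrm{Jac}_a\ne0$ by Proposition 4(iii) for $a$. So $c_a\ne0$, and likewise $c_b\ne0$ there. Hence $c\ne0$ at this $n$-point. Elements of $P_n$ vanish at all $n$-points, so $c\notin P_n$. $\square$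

**Example: $N=4$, $t=2$.** Here $g=a=b=2$, $c_a=c_b=1$, $\delta_0=4$, and $I''=P_4$. From $P^2_-=2k$ and $P^2_+=\frac43k^3-2kB+\frac13C$,
$$f=\mathrm{Bez}=-\tfrac83k_1k_2(k_1+k_2)+\tfrac23C=U_-P_-^2(k_1)+2P_+^2(k_1),\qquad U_-=2B-\tfrac43(k_1^2+k_1k_2+k_2^2).$$
With $k_{1,2}=k\pm\kappa/2$ we get $U_-=2B-4k^2-\frac13\kappa^2$. As $f$ and $U_-$ are symmetric in $k_1,k_2$, we may take $V_-=U_-$, $V_+=2$. So
$$p=(2B-4k^2)h^2-\tfrac13(h^2)''+2\wp h^2,\qquad q(u)=-p(-u),$$
and $c$ is twice the constant coefficient of $p$. Writing $h^2=u^{-2}\sum e_ju^j$, (3) gives $e_2=2k^2-B$ and $e_4=\frac23k^4-2k^2B+\frac23kC+\frac1{20}D$. The constant coefficient of $p$ is $-2e_2^2-\frac23e_4+2\big(e_4+\frac D{20}\big)$, so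
$$c=\tfrac13D-4B^2+\tfrac{16}9kC+\tfrac{32}3k^2B-\tfrac{128}9k^4 .$$
At a $2$-point ($k=C=0$) this is $\frac13(g_2-12\wp(z)^2)=-\frac23\wp''(z)\ne0$, because $\wp'$ has simple zeros. This agrees with (21): there $\mathrm{Jac}_2=-2\cdot\frac13\wp''(z)$ and $\frac1a+\frac1b=1$. Moreover $P^4_-=\frac23(16k^3-12kB+C)$, and $c\in J^{4,2}\subset P_4$ by (2). Eliminating $C$ and then $D$ shows $R/(P^4_-,c)\cong\mathbb Q[k,B]$. So $(P^4_-,c)$ is a prime of height $2$ inside $P_4$, and $P_4=(P_-^4,c)$.

## 10. Proofs of Theorems A and B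

**Theorem A.** For $\gcd(t,N)=1$ it is Theorem 1. Let $g=\gcd(t,N)\ge2$; we may take $0<t<N$. The element $c$ of Section 9 is homogeneous of degree $\delta_0$, lies in $J^{N,t}$, and is not in $P_n$ for $n=g$ (Proposition 12). By Lemma 8, $J^{N,t}=I''$. So by (7)
$$I^{N,t}_*=\varphi_{ell}^{-1}(J^{N,t})=\bigcap_{n\mid N,\;n\nmid t}\varphi_{ell}^{-1}(P_n)=\bigcap_{n\mid N,\;n\nmid t}\ker\varphi_n .\qquad\blacksquare$$

**Theorem B(1).** $I^{N,t}=\varphi_{ell}^{-1}\big(\bigcap_{n\mid N,\,n\nmid g}P_n\big)$ is an intersection of primes, hence radical, and depends only on $(N,g)$. As $\varphi_{ell}$ is surjective, $I^{N,t}$ determines $\bigcap_{n\mid N,\,n\nmid g}P_n$. Since the $P_n$ are distinct primes of the same height, this ideal determines the set $\{n\mid N:n\nmid g\}$, hence the set of divisors of $g$, hence $g$.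

**Theorem B(2).** $\ker\varphi_{ell}\subset I^{N,t}$ by Lemma 3. We have $J^{N,t}=K_N$ for $g=1$ (Section 5) and $J^{N,t}=K_N+(c)$ for $g\ge2$ (Lemma 8). By (13), $K_N$ is generated by $P^N_-$ and $\operatorname{Res}h^{N-1}h''\,du$. Up to nonzero rational factors these are the images of the classes of two $\mathbb{CP}^{N-1}$-bundles, over a point and over $(S^2)^2$, of dimensions $N-1$ and $N+1$. For $g\ge2$, $c\ne0$ because $c\notin P_g$. By Proposition 10, $c$ is a rational multiple, necessarily nonzero, of $\varphi_{ell}([X])$ for one connected $X$ with an effective action of type $t$; its dimension is $\delta_0=2(N-g)$.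

**Theorem B(3).** $\Omega/I^{N,t}\cong R/J^{N,t}$. Let $g\ge2$. By the regular sequences of Proposition 4(i) and by Lemma 6 with $a=N$, the Hilbert series of $R/J^{N,t}=R/(K_N+(c_N))$ is that of $R/K_N$ minus $T^{2N-2g}$ times that of $R/K_g$:
$$\frac{(1-T^{N-1})(1-T^{N+1})-T^{2N-2g}(1-T^{g-1})(1-T^{g+1})}{(1-T)(1-T^2)(1-T^3)(1-T^4)} .$$
Expanding, the two terms $\pm T^{2N}$ cancel, and the stated numerator remains. For $g=1$ the second term is $0$, and the formula holds because $J^{N,t}=K_N$.

**Theorem B(4).** $I^{N,1}=\varphi_{ell}^{-1}(K_N)$. For $g\ge2$, $I^{N,t}/I^{N,1}\cong J^{N,t}/K_N=(K_N+(c_N))/K_N$, which by Lemma 6 is $R/K_g$ shifted by $2(N-g)$. It is zero below degree $2(N-g)$, and one-dimensional in that degree since $K_g\ne R$ is generated in positive degrees. $\blacksquare$
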